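# A superreflexive Banach lattice with uniform approximation but no positive approximation

Scalars are real, $\log$ is the natural logarithm, and functions are identified when they agree almost everywhere.

## Averaging over level sets in $L_p$

A space has good finite-dimensional approximation if every $n$-dimensional subspace is fixed by a finite-rank operator whose norm is bounded and whose rank is controlled by $n$ alone. In a Banach lattice it is natural to ask for a *positive* operator, that is, $Tx\ge 0$ whenever $x\ge 0$. A positive operator that fixes a subspace exactly is too much to hope for, so a small error is allowed.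

**Definition (u.a.p.).** A Banach space $Y$ has the *uniform approximation property* if there are $\lambda\ge1$ and $\varphi:\mathbb N\to\mathbb N$ such that for every subspace $F\subseteq Y$ with $\dim F=n$ there is a finite-rank operator $T:Y\to Y$ with $\|T\|\le\lambda$, $\operatorname{rank}T\le\varphi(n)$ and $T|_F=I_F$. One then says that $Y$ has the $\lambda$-u.a.p.

A Hilbert space is the simplest example: orthogonal projections give $\lambda=1$ and $\varphi(n)=n$.

**Definition (positive u.a.p.).** A Banach lattice $X$ has the *positive u.a.p.* if there are $\lambda\ge1$ and $\varphi:\mathbb N\times(0,\infty)\to\mathbb N$ such that for every $F\subseteq X$ with $\dim F=n$ and every $\delta>0$ there is a positive finite-rank operator $T:X\to X$ with $\|T\|\le\lambda$, $\operatorname{rank}T\le\varphi(n,\delta)$ and $\|Tx-x\|\le\delta\|x\|$ for all $x\in F$.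

We use Auerbach's theorem: an $n$-dimensional normed space has a basis $f_1,\dots,f_n$ with $\|f_i\|=1$ and $|a_i|\le\|\sum_j a_jf_j\|$ for all scalars and all $i$.

**Proposition 1.** For $1\le p<\infty$, every $L_p(\mu)$ has the positive u.a.p. with $\lambda=1$.

*Proof.* Let $n=\dim F\ge1$, let $f_1,\dots,f_n$ be an Auerbach basis of $F$, and put $g=\sum_i|f_i|$, so $\|g\|\le n$. All $f_i$ vanish off $\{g>0\}$. On this set the functions $u_i=f_i/g$ take values in $[-1,1]$, and $d\nu=g^p\,d\mu$ is a finite measure. Let $N=\lceil 2n^2/\delta\rceil$, cut $[-1,1]$ into $N$ intervals of length $2/N\le\delta/n^2$, and let $C_1,\dots,C_M$, $M\le N^n$, be the sets of positive $\nu$-measure on which each $u_i$ stays in a prescribed interval. Put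
$$Th=g\sum_{m\le M}\frac{1}{\nu(C_m)}\Big(\int_{C_m}\frac hg\,d\nu\Big)1_{C_m}.$$
The map $h\mapsto h/g$ is an isometry of $L_p(\{g>0\},\mu)$ onto $L_p(\nu)$, and averaging over the cells $C_m$ is a contraction of $L_p(\nu)$. So $T$ is positive, $\|T\|\le1$ and $\operatorname{rank}T\le N^n$. Each $u_i$ oscillates by at most $\delta/n^2$ on a cell, so $|Tf_i-f_i|\le\frac{\delta}{n^2}g$ and $\|Tf_i-f_i\|\le\delta/n$. For $x=\sum a_if_i$ we get $\|Tx-x\|\le\sum_i|a_i|\,\delta/n\le\delta\|x\|$. $\square$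

So in $L_p$ both properties hold. One implication is general.

**Proposition 2.** The positive u.a.p. implies the u.a.p.

*Proof.* Let $n=\dim F\ge1$. Extend the coordinate functionals of an Auerbach basis of $F$ by Hahn–Banach. This gives a projection $P$ onto $F$ with $\|P\|\le n$. Take $T$ from the positive u.a.p. with $\delta=1/n$. Then $T+(I-T)P$ is the identity on $F$. Since $\|(I-T)Px\|\le\delta\|Px\|\le\delta n\|x\|=\|x\|$, it has norm at most $\lambda+1$, and its rank is at most $\varphi(n,1/n)+n$. $\square$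

The converse is asked for superreflexive lattices in "Tensor Products of Banach Lattices" (https://www.dml.cz/manakin/bitstream/handle/10338.dmlcz/701242/WSAA_09-1981-1_35.pdf). Recall that a Banach space is *superreflexive* if every space finitely representable in it is reflexive. For instance $L_p$ with $1<p<\infty$ is superreflexive and $\ell_1$ is not. *Does every superreflexive Banach lattice with the u.a.p. have the positive u.a.p.?*

A result quoted there makes a positive answer plausible. We shall not use it. If $X$ is a superreflexive Banach lattice with the u.a.p., then for every $\epsilon>0$ there is $\psi:\mathbb N\to\mathbb N$ such that every $n$-dimensional $F$ is fixed by a finite-rank $T$ on $X$ with $\operatorname{rank}T\le\psi(n)$ and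
$$\Big\|\bigvee_{j=1}^n|Tx_j|\Big\|\le(1+\epsilon)\Big\|\bigvee_{j=1}^n|x_j|\Big\|\qquad(x_1,\dots,x_n\in X).$$
A positive operator satisfies such an inequality with the constant $\|T\|$, and for any number of vectors, because $|Tx_j|\le T|x_j|\le T\big(\bigvee_i|x_i|\big)$. So the u.a.p. already yields operators that look positive to $n$ vectors at a time.

**What changes outside $L_p$.** A *Köthe function space* on a probability space $(\Omega,P)$ is here a Banach space $X$ of measurable functions with $L_\infty\subset X\subset L_1$ such that $|f|\le|g|$ and $g\in X$ imply $f\in X$ and $\|f\|\le\|g\|$. In such a space multiplication by an indicator is a contraction (a *band projection*). The function $g$ and the cells $C_m$ of Proposition 1 still make sense. For $d$ cells with $g1_{C_m}\neq0$ choose $\phi_m\ge0$ in $X^*$ with $\|\phi_m\|=1$ and $\phi_m(g1_{C_m})=\|g1_{C_m}\|$, and set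
$$Th=\sum_{m\le d}\frac{\phi_m(1_{C_m}h)}{\|g1_{C_m}\|}\,g1_{C_m}.$$
This is positive and fixes every $g1_{C_m}$, but all we can say in general is $\|Th\|\le\sum_m|\phi_m(1_{C_m}h)|\le d\,\|h\|$. For $n=1$ this is harmless: with $g=|f|$ and the cells $\{f>0\}$, $\{f<0\}$, the operator fixes $f$ and has rank and norm at most $2$. For larger $n$ we have $d\approx(2n^2/\delta)^n$ cells and lose all control of the norm. In $L_p$ the disjointness of the cells rescued us. We shall build a lattice where nothing does.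

## Positive operators that nearly fix a code

Is there an intrinsic reason why positive operators need more rank? Here is a finite computation. Let $E$ be a set of $n\ge2$ points with the uniform probability $P$, and let $a=(a_1,\dots,a_L):E\to\{\pm1\}^L$ be such that
$$\#\{l:\ a_l(s)=-1,\ a_l(t)=+1\}\ \ge\ L/8\qquad(s\ne t).\tag{1}$$

**Lemma 3.** Put $x_l=1_{\{a_l=-1\}}$ and $y_l=1_{\{a_l=+1\}}$. For every positive $S:\mathbb R^E\to\mathbb R^E$,
$$\int S1\,dP\ \le\ \frac1n\operatorname{tr}S+\frac8L\sum_{l\le L}\int y_l\,Sx_l\,dP.\tag{2}$$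

*Proof.* Let $S_{ts}=(S1_{\{s\}})(t)\ge0$. Then $\int S1\,dP=\frac1n\sum_{s,t}S_{ts}$, and the diagonal contributes $\frac1n\operatorname{tr}S$. For $s\ne t$, (1) says $1\le\frac8L\sum_lx_l(s)y_l(t)$. Since $S_{ts}\ge0$, the off-diagonal part is at most $\frac8L\sum_l\frac1n\sum_{s,t}x_l(s)y_l(t)S_{ts}=\frac8L\sum_l\int y_lSx_l\,dP$. $\square$

Suppose $S\ge0$, $S1=1$, $\int|Sx_l-x_l|\,dP\le\eta$ for all $l$, and $\|S\|\le\lambda$ on $L_2(E)$. Since $y_lx_l=0$, we have $\int y_lSx_l\le\eta$. Hence $\operatorname{tr}S\ge(1-8\eta)n$. As $\operatorname{tr}S\le\lambda\operatorname{rank}S$, we get $\operatorname{rank}S\ge(1-8\eta)n/\lambda$: *a positive operator that nearly fixes the $L$ functions $x_l$ must resolve the points of $E$.* A general operator need not: the orthogonal projection onto the span of $1,x_1,\dots,x_L$ has rank at most $L+1$.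

And $n$ can be exponential in $L$. Choose all signs $a_l(s)$ independently and uniformly. For a fixed ordered pair $s\ne t$ the count in (1) is a sum of $L$ independent $\{0,1\}$-variables of mean $\frac14$. Hoeffding's inequality, $\operatorname{Prob}(\text{sum}\le\text{mean}-u)\le e^{-2u^2/L}$ with $u=L/8$, bounds the probability that (1) fails for this pair by $e^{-L/32}$. There are fewer than $n^2$ ordered pairs, so some choice of signs works as soon as $n^2\le e^{L/32}$.

This does not answer the question. The definition lets $\varphi(L+1,\delta)$ be exponential in $L$, and $L_2$ does have the positive u.a.p. by Proposition 1. A finite gap between the two ranks must be turned into an infinite one.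

Averaging (1) over ordered pairs gives a fact for later use. With $p_\pm(l)=P(a_l=\pm1)$ we have $\sum_l n^2p_-(l)p_+(l)\ge n(n-1)L/8$, so
$$\text{some } l \text{ has}\quad p_-(l)\,p_+(l)\ \ge\ \tfrac18\big(1-\tfrac1n\big)\ \ge\ \tfrac1{16}.\tag{3}$$

## An infinite chain of codes, and what its norm must do

**Theorem 4.** For every $r>2$ there is a Banach lattice $X$ (a Köthe function space on a probability space) such that:

1. $X$ is $2$-convex and $r$-concave, both with constant $1$; in particular $X$ is uniformly convex, hence superreflexive.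
2. For all $n\ge1$ and $\epsilon\in(0,1]$ there is $\rho(n,\epsilon)\in\mathbb N$ such that for every $F\subset X$ with $\dim F=n$ there is $T:X\to X$ with $T|_F=I_F$, $\operatorname{rank}T\le\rho(n,\epsilon)$ and $\|T\|\le e^{\epsilon/2}(1+\epsilon)$. In particular $X$ has the u.a.p., and it has the $\lambda$-u.a.p. for every $\lambda>1$.
3. $I_X$ is not in the closure of the positive compact operators for the topology of uniform convergence on compact sets. Moreover, for every $\lambda\ge1$ there are a finite-dimensional $F\subset X$ and $\delta>0$ such that no positive compact $S$ with $\|S\|\le\lambda$ satisfies $\|Sx-x\|\le\delta\|x\|$ for all $x\in F$. In particular $X$ fails the positive u.a.p.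

So the answer is no: the u.a.p. and the positive u.a.p. are not equivalent for superreflexive Banach lattices.

Here a Banach lattice of functions is *$p$-convex with constant $1$* if $\|(\sum|f_i|^p)^{1/p}\|\le(\sum\|f_i\|^p)^{1/p}$ for finite families, and *$q$-concave with constant $1$* if $(\sum\|f_i\|^q)^{1/q}\le\|(\sum|f_i|^q)^{1/q}\|$. For example, $L_p$ is both $p$-convex and $p$-concave, with equality.

**The chain.** Let $\Omega$ be a product of finite sets with coordinates $\omega_0,\omega_1,\dots$, and let the values of $\omega_{k+1}$ be coded by $L_k$ signs $a^k_1,\dots,a_{L_k}^k$ with property (1). For $S\ge0$, Lemma 3 at level $k$ compares the mass of $S$ near the diagonal at resolution $(\omega_0,\dots,\omega_k)$ with the mass at resolution $(\omega_0,\dots,\omega_{k+1})$. The loss is $\frac8{L_k}\sum\int y\,Sx$ over the level-$k$ test functions. A finite-dimensional $F$ contains only finitely many of the $x$'s, so at late levels nothing tells $S$ to fix them. The *norm* must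 make the loss small for every bounded $S$, through $|\int y\,Sx|\le\|S\|\,\|x\|\,\|y\|_*$, where $\|y\|_*$ is the norm of $f\mapsto\int yf\,dP$. If these losses are summable, a bounded positive $S$ that nearly fixes finitely many functions keeps a positive proportion of its mass on the diagonal at *every* resolution, which a compact operator cannot do.

**Making $\|y\|_*$ small.** If the norm weights $1_Yf$ with a factor $W_k=2^k$, then $\|1_Y\|_*$ gains $1/W_k$. Suppose we do this with the large sets $Y_l=\{a^k_l=+1\}$, adding to the square of the norm at each level $k$ a term at least $W_k^2\int_{Y_l}f^2\,dP$ for every $l$. By (3) some $P(Y_l)$ is at least $1/16$, so $\|1\|^2\ge4^k/16$ for every $k$, and the constant function leaves the space. So we weight small sets: cut $\Omega$ for each $l$ into $q_k$ pieces $Z_{l,c}^k$ of measure $1/q_k$, put $Y^k_{l,c}=Z_{l,c}^k\cap\{a_l^k=+1\}$, and combine the weighted pieces in an $\ell_{r_k}$-sum with $r_k>2$. The constant function then pays about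
$$W_k^2\Big(\sum_{l,c}q_k^{-r_k/2}\Big)^{2/r_k}=W_k^2\,L_k^{2/r_k}\,q_k^{-(1-2/r_k)},$$
which is small if $q_k$ is huge.

**The price.** Write $\kappa_k=1-2/r_k$. We need $q_k^{\kappa_k}\gtrsim 4^kL_k$. On the other hand, to construct operators as in a Hilbert space we want the norm to be nearly Hilbertian on certain subspaces, which forces $\kappa_k\ll1/\log(\text{their dimension})$. Finally $\omega_{k+1}$ has $q_{k+1}^2$ values coded by $L_k$ signs, so $\log q_{k+1}$ must be a small multiple of $L_k$. The three demands are compatible because *almost commuting with $L$ band projections costs only about $\sqrt L$ steps*, hence a dimension of about $L^{\sqrt L}$, whereas positivity forces the resolution of $e^{cL}$ points.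

## Parameters and codes

Fix $r>2$, then $\theta\in(0,1]$ with $\frac2{1-\theta/8}\le r$, and an even integer $m$, to be chosen large in terms of $\theta$. Put $W_k=2^k$ and $L_k=2^{m4^k}$ for $k\ge0$. Recursively, once $q_j$ is known for $j<k$, let $R_0=e$ and, for $k\ge1$,
$$s_k=2^kL_{k-1}^{1/2},\qquad Q_k=\prod_{j<k}q_j^2,\qquad R_k=e\,k\,Q_k\,(1+L_{k-1})^{s_k}.\tag{4}$$
For all $k\ge0$ let
$$\kappa_k=\frac{\theta\,2^{-k-3}}{\log R_k},\qquad r_k=\frac2{1-\kappa_k},\tag{5}$$
and let $q_k$ be the power of $2$ with $(2^{3k+1}L_k)^{1/\kappa_k}\le q_k<2(2^{3k+1}L_k)^{1/\kappa_k}$. The number $s_k$ is an integer because $m$ is even. The roles are: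

- $W_k$ is the weight at level $k$, and $L_k$ the number of code bits;
- $q_k$ is the size of a finite field $\mathbb F_{q_k}$, and $\omega_k$ ranges over $\mathbb F_{q_k}^2$;
- $s_k$ is the number of steps of a filtration, and (powers of) $R_k$ bound its dimension;
- $\kappa_k$ measures the distance of $r_k$ from $2$.

Every factor of $R_k$ is nondecreasing for $k\ge1$, and $R_1\ge e=R_0$. So $R_k$ is nondecreasing and $\kappa_k$ is decreasing, with $\kappa_0=\theta/8$. Hence $2<r_{k+1}\le r_k\le r_0\le r$ and $1-\frac2{r_k}=\kappa_k$. Since $1/\kappa_k\ge8$, also $q_k\ge L_k$. Moreover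
$$\sum_{k\ge K}\kappa_k\le\frac{1}{\log R_K}\sum_{k\ge K}2^{-k-3}=\frac{2^{-K-2}}{\log R_K},\tag{6}$$
$$\eta_k:=W_k^2\big(L_kq_k\,q_k^{-r_k/2}\big)^{2/r_k}=4^kL_k^{1-\kappa_k}q_k^{-\kappa_k}\le\frac{4^kL_k}{2^{3k+1}L_k}=2^{-k-1},\qquad\prod_k(1+\eta_k)\le e.\tag{7}$$

**Lemma 5.** If $m$ is large (depending on $\theta$), then $128\log q_{k+1}<L_k$ for all $k\ge0$.

*Proof.* Choose $m$ so large that for all $k\ge0$:

- (i) $\log2+\frac8\theta\log(2L_0)\le L_0^{0.01}$;
- (ii) $\theta^{-1}2^{k+6}\le L_k^{0.01}$;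
- (iii) $(3k+4)\log2+4\log L_k\le L_k^{0.01}$.

This is possible. Condition (i) involves only $L_0=2^m$. Condition (ii) says $\log_2(1/\theta)+k+6\le0.01\,m4^k$, which holds if $0.01\,m\ge6+\log_2(1/\theta)$, because $k+6\le6\cdot4^k$. In (iii), with $u=\log_2L_k=m4^k\ge\max(m,k)$, the left side is at most $7u+4$, which is at most $2^{0.01u}$ once $u\ge m$ is large. Note that (iii) implies $\log(1+L_k)\le L_k^{0.01}$.

We prove $\log q_{k+1}\le L_k^{0.6}$ by induction on $k$, assuming $\log q_j\le L_{j-1}^{0.6}$ for $1\le j\le k$. By (i), $\log q_0\le L_0^{0.01}$. For $k\ge1$ and $j\le k$ we have $L_{j-1}^{0.6}\le L_{k-1}^{0.6}=L_k^{0.15}$. So, using $2(k+1)\le2^{k+1}$ and (ii),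
$$\log Q_{k+1}=2\sum_{j\le k}\log q_j\le2(k+1)L_k^{0.15}\le L_k^{0.2},$$
which holds for $k=0$ too. Next, by (ii) and (iii),
$$s_{k+1}\log(1+L_k)=2^{k+1}L_k^{1/2}\log(1+L_k)\le L_k^{0.52}.$$
Therefore $\log R_{k+1}=1+\log(k+1)+\log Q_{k+1}+s_{k+1}\log(1+L_k)\le4L_k^{0.52}$, and by (ii)
$$\frac1{\kappa_{k+1}}=\theta^{-1}2^{k+4}\log R_{k+1}\le\theta^{-1}2^{k+6}L_k^{0.52}\le L_k^{0.53}.$$
By (iii), $\log(2^{3(k+1)+1}L_{k+1})=(3k+4)\log2+4\log L_k\le L_k^{0.01}$. Hence $\log q_{k+1}\le\log2+L_k^{0.54}\le L_k^{0.6}$, which completes the induction. Since $L_k^{0.01}\ge64$, we have $128L_k^{0.6}<L_k$. $\square$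

Fix such an $m$.

**Lemma 6.** For every $k\ge0$ there is $a^k=(a^k_l)_{l\le L_k}:\mathbb F_{q_{k+1}}^2\to\{\pm1\}^{L_k}$ with
$$\#\{l:\ a_l^k(s)=-1,\ a_l^k(t)=+1\}\ge L_k/8\qquad(s\ne t).\tag{8}$$

*Proof.* As computed after Lemma 3, for random signs (8) fails for a given ordered pair with probability at most $e^{-L_k/32}$. There are fewer than $q_{k+1}^4$ ordered pairs, and $q_{k+1}^4e^{-L_k/32}<1$ by Lemma 5. $\square$

## The lattice $X$

**The sets.** Let $\Omega=\prod_{k\ge0}\mathbb F_{q_k}^2$ with the uniform product probability $P$, and write $\omega_k=(\alpha_k,\beta_k)$. Since $q_k\ge L_k$, we can fix distinct $\lambda^k_1,\dots,\lambda^k_{L_k}\in\mathbb F_{q_k}$. Put $h^k_l(\omega)=\alpha_k+\lambda^k_l\beta_k$. For $i=(l,c)\in I_k:=\{1,\dots,L_k\}\times\mathbb F_{q_k}$ set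
$$Z^k_i=\{h^k_l=c\},\qquad e^k_l=1_{\{a^k_l(\omega_{k+1})=+1\}},\qquad 1_{Y^k_i}=1_{Z^k_i}e^k_l.$$
So $Z^k_i$ depends only on $\omega_k$, and $e^k_l$ only on $\omega_{k+1}$. For fixed $l$ the sets $Z^k_{l,c}$ are $q_k$ parallel lines that partition the plane $\mathbb F_{q_k}^2$, and lines with different $l$ have different directions. For $q=2$ and $\lambda\in\{0,1\}$ they are the lines $\alpha=c$ and $\alpha+\beta=c$, and each of the first kind meets each of the second kind in one point. In general, for $l\ne l'$ the map $(\alpha,\beta)\mapsto(\alpha+\lambda_l\beta,\alpha+\lambda_{l'}\beta)$ is a bijection of the plane, so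
$$P(Z^k_i)=\frac1{q_k},\qquad P(Z^k_{l,c}\cap Z^k_{l',c'})=\frac1{q_k^2}\quad(l\ne l').\tag{9}$$

**The norm.** For measurable $g\ge0$ put $N_J^J(g)=\int g\,dP$ and, for $k<J$,
$$N^J_k(g)=N^J_{k+1}(g)+W_k^2\Big(\sum_{i\in I_k}N^J_{k+1}(1_{Y^k_i}g)^{r_k/2}\Big)^{2/r_k}\in[0,\infty].\tag{10}$$
By downward induction on $k$, each $N_k^J$ is monotone, positively homogeneous, subadditive (the $\ell_{r_k/2}$-sum is a norm because $r_k/2\ge1$), and continuous along increasing sequences (monotone convergence and finite sums). Also $N_J^{J+1}(g)\ge N_{J+1}^{J+1}(g)=\int g\,dP=N_J^J(g)$, and then (10) gives $N_k^{J+1}\ge N_k^J$ for all $k\le J$. So $N_k:=\sup_JN_k^J=\lim_JN^J_k$ exists. It inherits the four properties; for continuity, interchange two suprema. Letting $J\to\infty$ in (10),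
$$N_k(g)=N_{k+1}(g)+W_k^2\Big(\sum_{i\in I_k}N_{k+1}(1_{Y^k_i}g)^{r_k/2}\Big)^{2/r_k},\qquad N_k(g)\ge N_{k+1}(g)\ge\int g\,dP.\tag{11}$$
Put $\|f\|_k=N_k(f^2)^{1/2}$, $X_k=\{f:\|f\|_k<\infty\}$, $X=X_0$ and $\|\cdot\|=\|\cdot\|_0$.

**Norm properties.** From $(f+g)^2\le(1+t)f^2+(1+t^{-1})g^2$ we get $\|f+g\|_k^2\le(1+t)\|f\|_k^2+(1+t^{-1})\|g\|_k^2$. For nonzero $f,g$ the choice $t=\|g\|_k/\|f\|_k$ gives the triangle inequality. So $\|\cdot\|_k$ is a lattice norm. Writing $|\cdot|_2$ for the $L_2(P)$ norm, (11) gives $X\subset X_k$, $\|\cdot\|_k\le\|\cdot\|$ and $\int|f|\,dP\le|f|_2\le\|f\|_k$.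

**Completeness.** Let $\sum_n\|f_n\|<\infty$. Continuity along increasing sequences gives $\|\sum_{n>N}|f_n|\|\le\sum_{n>N}\|f_n\|$ for every $N\ge0$. So $\sum|f_n|<\infty$ a.e., and $f=\sum f_n$ satisfies $\|f-\sum_{n\le N}f_n\|\le\sum_{n>N}\|f_n\|\to0$. Hence $X$ is a Banach lattice. We have $X\subset L_1$, and Lemma 9 will give $1\in X$, hence $L_\infty\subset X$.

## Convexity, concavity, and distance from a Hilbert norm

**2-convexity.** By subadditivity, $\|(\sum f_i^2)^{1/2}\|_k^2=N_k(\sum f_i^2)\le\sum\|f_i\|_k^2$.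

**Lemma 7.** Let $|\cdot|'$ be a lattice norm (possibly with value $\infty$) that is $q$-concave with constant $1$, let $q\ge\rho\ge2$, let $E_1,\dots,E_p$ be measurable and $W\ge0$. Then
$$|f|''=\Big(|f|'^2+W^2\big(\textstyle\sum_j|1_{E_j}f|'^\rho\big)^{2/\rho}\Big)^{1/2}$$
is $q$-concave with constant $1$.

*Proof.* For $\rho\le q$ and $u_{ij}\ge0$, the triangle inequality in $\ell_{q/\rho}$ for the vectors $(u_{ij}^\rho)_i$ gives, after taking $\rho$-th roots,
$$\Big(\sum_i\big(\sum_ju_{ij}^\rho\big)^{q/\rho}\Big)^{1/q}\le\Big(\sum_j\big(\sum_iu_{ij}^q\big)^{\rho/q}\Big)^{1/\rho}.$$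
Use this for the outer two-term $\ell_2$-sum (exponent $2\le q$) and then for the inner $\ell_\rho$-sum. This bounds $(\sum_i|f_i|''^q)^{1/q}$ by the defining expression of $|\cdot|''$ in which $|f|'$ is replaced by $(\sum_i|f_i|'^q)^{1/q}$ and $|1_{E_j}f|'$ by $(\sum_i|1_{E_j}f_i|'^q)^{1/q}$. With $h=(\sum_i|f_i|^q)^{1/q}$ these are at most $|h|'$ and $|1_{E_j}h|'$, by $q$-concavity of $|\cdot|'$. $\square$

The norm of $L_2$ is $q$-concave with constant $1$ for $q\ge2$, by the triangle inequality for the $\ell_{q/2}$-valued integral of $(f_i^2)_i$. Equation (10) says that the norms $N_k^J(f^2)^{1/2}$ arise from it by steps as in Lemma 7 with $\rho=r_k$. For $q\ge r_K$ all exponents $r_k$, $k\ge K$, are at most $q$. Letting $J\to\infty$,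
$$\|\cdot\|_K\ \text{is } q\text{-concave with constant } 1 \text{ for every } q\ge r_K.\tag{12}$$
In particular $X$ is $r$-concave with constant $1$, since $r\ge r_0$.

**Uniform convexity and superreflexivity.** Let $\|f\|,\|g\|\le1$. Pointwise,
$$\Big(\frac{f^2+g^2}2\Big)^{1/2}=\Big(\big(\tfrac{f+g}2\big)^2+\big(\tfrac{f-g}2\big)^2\Big)^{1/2}\ge\Big(\big|\tfrac{f+g}2\big|^r+\big|\tfrac{f-g}2\big|^r\Big)^{1/r}.$$
The left side has norm at most $1$ by $2$-convexity. So $r$-concavity gives $\|\frac{f+g}2\|^r+\|\frac{f-g}2\|^r\le1$. Hence $X$ is uniformly convex. The inequality passes to ultrapowers, which are therefore uniformly convex and, by the Milman–Pettis theorem, reflexive. Every space finitely representable in $X$ embeds in an ultrapower of $X$, so $X$ is superreflexive. This proves part 1 of Theorem 4, once $L_\infty\subset X$ is known.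

The reverse of $2$-convexity holds with a small loss, depending only on the number of functions.

**Lemma 8.** For $f_1,\dots,f_N\in X_K$: $\ \sum_{i\le N}\|f_i\|_K^2\le N^{\sum_{k\ge K}\kappa_k}\,N_K\big(\sum_if_i^2\big)$.

*Proof.* We show $\sum_iN_k^J(f_i^2)\le c_kN_k^J(\sum_if_i^2)$ by downward induction, with $c_J=1$ and $c_k=N^{\kappa_k}c_{k+1}$. For $k=J$ this is linearity of the integral. For the step let $b_{iy}=N^J_{k+1}(1_{Y^k_y}f_i^2)$ for $y\in I_k$. By Hölder, and then by $\ell_1\subset\ell_{r_k/2}$,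
$$\sum_i\Big(\sum_yb_{iy}^{r_k/2}\Big)^{2/r_k}\le N^{1-2/r_k}\Big(\sum_y\sum_ib_{iy}^{r_k/2}\Big)^{2/r_k}\le N^{\kappa_k}\Big(\sum_y\big(\textstyle\sum_ib_{iy}\big)^{r_k/2}\Big)^{2/r_k}.$$
By the induction hypothesis for the functions $1_{Y^k_y}f_i$, $\sum_ib_{iy}\le c_{k+1}N_{k+1}^J(1_{Y^k_y}\sum_if_i^2)$. The first term in (10) satisfies $\sum_iN^J_{k+1}(f_i^2)\le c_{k+1}N_{k+1}^J(\sum_if_i^2)$ with $c_{k+1}\le c_k$. Adding the two proves the step. Take $k=K$ and let $J\to\infty$. $\square$

## Test functions, and why conditional expectations fail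

For $i=(l,c)\in I_k$ let
$$x^k_i=1_{Z^k_i}(1-e^k_l),\qquad y^k_i=1_{Y^k_i}=1_{Z^k_i}e^k_l.$$

**Lemma 9.** $\|1\|\le\sqrt e$; $\ \|x_i^k\|\le(e/q_k)^{1/2}$; the functional $f\mapsto\int y^k_if\,dP$ has norm $\|y^k_i\|_*\le q_k^{-1/2}W_k^{-1}$ on $X$; and $\int x^k_iy^k_i\,dP=0$.

*Proof.* The last statement holds because $(1-e^k_l)e^k_l=0$. By Cauchy–Schwarz and (11),
$$\Big|\int y^k_if\,dP\Big|\le P(Y^k_i)^{1/2}\,|1_{Y^k_i}f|_2\le q_k^{-1/2}\|1_{Y^k_i}f\|_{k+1}\le q_k^{-1/2}W_k^{-1}\|f\|_k\le q_k^{-1/2}W_k^{-1}\|f\|.$$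

**A computable majorant.** To bound the two norms we pass to functionals that can be evaluated on products. Let $\tilde N^J_k$ be defined as $N_k^J$, but with the sums taken over subsets $I'_k\subset I_k$ and with $Z^k_i\supset Y^k_i$ in place of $Y^k_i$. Let $g=\prod_jg_j(\omega_j)$ with bounded $g_j\ge0$, $\mathbb Eg_j>0$, and only finitely many $g_j\not\equiv1$. We claim
$$\tilde N_k^J(g)=\int g\,dP\prod_{k\le k'<J}\Big(1+W_{k'}^2\big(\textstyle\sum_{i\in I'_{k'}}\rho_i^{r_{k'}/2}\big)^{2/r_{k'}}\Big),\qquad\rho_i=\frac{\mathbb E[g_{k'}1_{Z^{k'}_i}]}{\mathbb Eg_{k'}}.\tag{13}$$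
This is clear for $k=J$. For the step, multiplying $g$ by $1_{Z^k_i}$ changes only the factor $g_k$. So by (13) at $k+1$, whose product involves only levels above $k$, $\tilde N_{k+1}^J(1_{Z^k_i}g)=\rho_i\tilde N^J_{k+1}(g)$; if $\rho_i=0$ both sides vanish. Inserting this in the recursion gives (13) at $k$.

**The constant function.** With $I'_k=I_k$ for all $k$ and $g=1$ we have $\rho_i=1/q_{k'}$ for the $L_{k'}q_{k'}$ indices of level $k'$. So $N_0^J(1)\le\tilde N_0^J(1)=\prod_{k'<J}(1+\eta_{k'})\le e$ by (7). Let $J\to\infty$.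

**The functions $x^k_i$.** Fix $k$ and $i=(l,c)$. Let $I'_k=\{(l',c')\in I_k:l'\ne l\}$ and $I'_{k'}=I_{k'}$ for $k'\ne k$. We claim
$$N^J_j(x^k_ih)\le\tilde N^J_j(1_{Z^k_i}h)\qquad(h\ge0,\ j\le J).$$
For $j=J$ this is $x_i^k\le1_{Z^k_i}$. For the step from $j+1$ to $j$, use $1_{Y^j_{i'}}x^k_ih\le x^k_i(1_{Z^j_{i'}}h)$ and the induction hypothesis for $1_{Z^j_{i'}}h$. At $j=k$ the indices $i'=(l,c')$ contribute nothing to the left side, because $x^k_i1_{Y^k_{l,c'}}=0$. So only $i'\in I'_k$ matter. This proves the claim.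

Take $h=1$, $j=0$ and $g=1_{Z^k_i}$ in (13). At level $k$, (9) gives $\rho_{l',c'}=q_k^{-2}/q_k^{-1}=q_k^{-1}$ for $l'\ne l$, and at the other levels $\rho=1/q_{k'}$. Hence for $J>k$, $N_0^J(x^k_i)\le q_k^{-1}\prod_{k'}(1+\eta_{k'})\le e/q_k$. Let $J\to\infty$ and note $(x_i^k)^2=x_i^k$. $\square$

This is where lines of different directions are used: seen from the line $Z_{l,c}^k$, the lines of every other direction are again uniformly spread. In particular $L_\infty\subset X$, and
$$b_k:=\frac8{L_k}\sum_{i\in I_k}\|x^k_i\|\,\|y^k_i\|_*\le\frac8{L_k}\,L_kq_k\,\frac{\sqrt e}{q_kW_k}=8\sqrt e\,2^{-k},\qquad\sum_kb_k\le16\sqrt e.\tag{14}$$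

**The averaging attempt, in this lattice.** The counterpart of Proposition 1 would use the positive finite-rank operators $E_kf=\mathbb E[f\mid\omega_0,\dots,\omega_k]$. They are not uniformly bounded. By (3) choose $l$ with $p_-p_+\ge\frac1{16}$, where $p_\pm=P(a_l^k(\omega_{k+1})=\pm1)$, and let $i=(l,c)$. Then $E_kx^k_i=p_-1_{Z^k_i}$. By (11), $\|1_{Z^k_i}\|\ge W_k\|1_{Y^k_i}\|_{k+1}\ge W_kP(Y^k_i)^{1/2}=W_k(p_+/q_k)^{1/2}$, while $\|x_i^k\|\le(e/q_k)^{1/2}$. So
$$\|E_k\|\ \ge\ \frac{p_-\,p_+^{1/2}\,W_k}{\sqrt e}\ \ge\ \frac{2^k}{16\sqrt e}.$$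
An operator bounded on $X$ may not smear mass from $\{a^k_l=-1\}$ to $\{a^k_l=+1\}$ inside $Z^k_i$. It must almost commute with the multipliers $e^k_l$.

## Finite-rank operators from a filtration in a Hilbert space

We prove part 2 of Theorem 4. Let $F\subset X$, $\dim F=n\ge1$, $\epsilon\in(0,1]$ and $\nu=\lceil1/\epsilon\rceil$. Let $K\ge n$ be minimal with $\nu2^{-K-1}\le\epsilon$, and put
$$s=\nu s_K,\qquad R=R_K^\nu,\qquad c=e^\epsilon,\qquad\mathcal A=\sigma(\omega_0,\dots,\omega_{K-1}).$$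
Then $K\ge1$, and $s$, $R$, $K$ depend only on $n$ and $\epsilon$. Write $e_l=e_l^{K-1}$ and $L=L_{K-1}$.

Which multipliers matter? By (11), $\|\cdot\|_0$ is built from $\|\cdot\|_K$ using the indicators of $Y_i^k$, $k<K$. For $k\le K-2$, $Y^k_i$ depends on $\omega_k,\omega_{k+1}$ and so lies in $\mathcal A$. For $k=K-1$, $1_{Y_i^{K-1}}=1_{Z^{K-1}_i}e_l$ with $Z_i^{K-1}\in\mathcal A$, but $e_l$ looks at $\omega_K$. So $T$ should commute with $1_A$, $A\in\mathcal A$, and almost commute with the $L$ multipliers $e_l$.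

Exact commutation with the $e_l$ is too expensive. By (8) they separate the values of $\omega_K$, so they generate all functions of $\omega_K$. Closing a subspace under them multiplies our dimension bound by $q_K^2$. In Step 2 this would call for Lemma 8 with $N\ge q_K^2$, whose constant is at least $q_K^{2\kappa_K}\ge(2L_K)^2$. Instead we let the multipliers act a limited number of times and average.

**Step 1: the filtration.** We build a chain of subspaces that each $e_l$ shifts by at most one place. Let $V_0=\operatorname{span}\{1_Af:\ f\in F,\ A\text{ an atom of }\mathcal A\}$; there are $Q_K$ atoms. For $0\le j<s$ let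
$$V_{j+1}=V_j+\sum_{l\le L}e_lV_j.$$
Then $F\subset V_0\subset\dots\subset V_s\subset X$, each $V_j$ is invariant under $1_A$ for $A\in\mathcal A$ (multiplications commute), and $e_lV_j\subset V_{j+1}$. Since $n\le K$,
$$\dim V_s\le nQ_K(1+L)^{s}=nQ_K(1+L_{K-1})^{\nu s_K}\le R_K^\nu=R.$$

**Step 2: the norm of $X_K$ is nearly Hilbertian on $V_s$.** We show that for every finite family in $V_s$, of any length,
$$\sum\|f_i\|_K^2\le c\,N_K\Big(\sum f_i^2\Big).\tag{15}$$
The point is to reduce to few functions and apply Lemma 8. Let $\Lambda_0=\sum\|f_i\|_K^2>0$. Dropping zero terms, $\Lambda_0^{-1}\sum f_i\otimes f_i$ is a convex combination of tensors $\hat f\otimes\hat f$ with $\hat f\in V_s$, $\|\hat f\|_K=1$. These lie in $\mathrm{Sym}^2V_s$, of dimension at most $R(R+1)/2$. By Carathéodory it equals such a combination $\sum_it_i\,\hat f_i\otimes\hat f_i$ with at most $\frac{R(R+1)}2+1\le R^2$ terms (as $R\ge e>2$). Replace the family by $(\sqrt{\Lambda_0t_i}\,\hat f_i)_i$. The sum of squared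 norms is still $\Lambda_0$. The tensor is unchanged, hence so is $\sum f_i^2$, its image under the linear map $f\otimes g\mapsto fg$. Lemma 8 with $N\le R^2$, together with (6), gives (15) with constant
$$\exp\Big(2\nu\log R_K\cdot\frac{2^{-K-2}}{\log R_K}\Big)=\exp(\nu2^{-K-1})\le e^\epsilon=c.$$

**Step 3: a positive functional that represents the norm.** We look for a linear $\Lambda\ge0$ with $\Lambda(f^2)$ close to $\|f\|_K^2$ on $V_s$. On the vector space $\mathcal L=\{g:N_K(|g|)<\infty\}$ let $p(g)=N_K(g^+)$, which is sublinear, and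
$$\mathbf q(g)=\inf\Big\{p\big(g+\textstyle\sum f_i^2\big)-c^{-1}\sum\|f_i\|_K^2:\ f_i\in V_s\Big\}$$
over finite, possibly empty, families. Since $N_K(\sum f_i^2)=p(\sum f_i^2)\le p(g+\sum f_i^2)+p(-g)$, (15) gives $\mathbf q(g)\ge-p(-g)>-\infty$. Concatenating families shows that $\mathbf q$ is subadditive, and scaling the $f_i$ shows that it is positively homogeneous. Also $\mathbf q(0)=0$: it is $\ge-p(0)=0$, and the empty family gives $\le0$. By Hahn–Banach there is a linear $\Lambda\le\mathbf q$ on $\mathcal L$.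

The empty family gives $\Lambda\le p$. So $\Lambda(g)\le p(g)=0$ for $g\le0$, that is, $\Lambda$ is positive, and $\Lambda(g)\le N_K(g)$ for $g\ge0$. For $f\in V_s$ the one-element family $(f)$ gives $\Lambda(-f^2)\le\mathbf q(-f^2)\le-c^{-1}\|f\|_K^2$. Hence
$$\Lambda(f^2)\le\|f\|_K^2\quad(f\in X_K),\qquad\|f\|_K^2\le c\,\Lambda(f^2)\quad(f\in V_s).\tag{16}$$

**Step 4: the operator.** Now we use Hilbert space geometry in the form $\langle f,g\rangle=\Lambda(fg)$ on $X_K$ (defined because $|fg|\le\frac12(f^2+g^2)$). Let $|f|_\Lambda=\Lambda(f^2)^{1/2}$, and let $H$ be the completion of the quotient of $X_K$ by the null space. By (16) the form is definite on $V_s$, so $V_s$ embeds in $H$. As $\Lambda\ge0$, multiplication by an indicator $1_B$ satisfies $\Lambda((1_Bf)^2)\le\Lambda(f^2)$ and $\Lambda((1_Bf)g)=\Lambda(f(1_Bg))$, so it induces a self-adjoint contraction of $H$. Let $\Pi_j$ be the orthogonal projection of $H$ onto $V_j$. It induces a linear map $X_K\to V_j$. Put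
$$T=\frac1s\sum_{j=0}^{s-1}\Pi_j.$$
Every $\Pi_j$ fixes $V_0\supset F$, so $T|_F=I_F$, and $\operatorname{rank}T\le\dim V_s\le R$. By (16), for $f\in X_K$,
$$\|Tf\|_K\le\sqrt c\,|Tf|_\Lambda\le\sqrt c\,|f|_\Lambda\le\sqrt c\,\|f\|_K.\tag{17}$$
Moreover $T$ commutes with $1_A$, $A\in\mathcal A$. Indeed $V_j$ is invariant under the self-adjoint $1_A$, so $1_A\Pi_jf=\Pi_j1_Af$ in $H$; both sides are elements of $V_j$, which embeds in $H$, so they are equal as functions.

**Step 5: commutators with the $e_l$.** We show that averaging over the filtration makes $[e_l,T]$ of size $1/s$. Write $e=e_l$, $\Delta_0=\Pi_0$ and $\Delta_j=\Pi_j-\Pi_{j-1}$ for $1\le j\le s$; these are mutually orthogonal projections. Let $0\le j<s$. Since $eV_j\subset V_{j+1}$, we have $e\Pi_j=\Pi_{j+1}e\Pi_j$, so $(I-\Pi_j)e\Pi_j=\Delta_{j+1}e\Pi_j$. For $j\ge1$, $eV_{j-1}\subset V_j$ gives $\Delta_{j+1}e\Pi_{j-1}=0$. Hence $(I-\Pi_j)e\Pi_j=\Delta_{j+1}e\Delta_j$ for all $0\le j<s$. Therefore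
$$eT-Te=\frac1s\sum_{j<s}\Big[(I-\Pi_j)e\Pi_j-\Pi_je(I-\Pi_j)\Big]=G-G^*,\qquad G=\frac1s\sum_{j<s}\Delta_{j+1}e\Delta_j.$$
By orthogonality, $|Gx|^2=\frac1{s^2}\sum_{j<s}|\Delta_{j+1}e\Delta_jx|^2\le\frac1{s^2}\sum_{j<s}|\Delta_jx|^2\le\frac{|x|^2}{s^2}$ for $x\in H$. So $eT-Te$ has norm at most $2/s$ on $H$. For $f\in X_K$ we have $Tf\in V_{s-1}$, so $(eT-Te)f\in V_s$, and (16) gives
$$\|(e_lT-Te_l)f\|_K\le\sqrt c\,\frac2s\,|f|_\Lambda\le\frac{2\sqrt c}s\,\|f\|_K.\tag{18}$$

**Step 6: the norm of $T$ on $X_{K-1}$.** Here the commutators are paid for. For $u\in\mathbb R^{\{\emptyset\}\cup I_{K-1}}$ let $\Phi(u)=\big(u_\emptyset^2+W_{K-1}^2(\sum_{i}|u_i|^{r_{K-1}})^{2/r_{K-1}}\big)^{1/2}$, a norm that is monotone in the $|u_i|$ and $|u_\emptyset|$. Writing $Y_i,Z_i$ for $Y_i^{K-1},Z_i^{K-1}$, (11) says $\|f\|_{K-1}=\Phi\big(\|f\|_K,(\|1_{Y_i}f\|_K)_i\big)$. Let $f\in X_{K-1}$ and $i=(l,c')$. Since $T$ commutes with $1_{Z_i}$,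
$$1_{Y_i}Tf=e_lT(1_{Z_i}f)=T(1_{Y_i}f)+(e_lT-Te_l)(1_{Z_i}f).$$
So by (17) and (18), $\|1_{Y_i}Tf\|_K\le\sqrt c\,\|1_{Y_i}f\|_K+\frac{2\sqrt c}s\|1_{Z_i}f\|_K$. Together with $\|Tf\|_K\le\sqrt c\,\|f\|_K$,
$$\|Tf\|_{K-1}\le\sqrt c\,\|f\|_{K-1}+\frac{2\sqrt c}s\,W_{K-1}\Big(\sum_{i\in I_{K-1}}\|1_{Z_i}f\|_K^{r_{K-1}}\Big)^{1/r_{K-1}}.$$
Since $r_{K-1}\ge r_K$, (12) says that $\|\cdot\|_K$ is $r_{K-1}$-concave with constant $1$. For fixed $l$ the sets $Z_{l,c'}$ partition $\Omega$, so $\sum_{c'}\|1_{Z_{l,c'}}f\|_K^{r_{K-1}}\le\|f\|_K^{r_{K-1}}$. Summing over the $L$ values of $l$, the last term is at most $\frac{2\sqrt c}s2^{K-1}L^{1/r_{K-1}}\|f\|_K\le\sqrt c\,\frac{2^KL^{1/2}}s\|f\|_{K-1}$. Since $s=\nu s_K\ge s_K/\epsilon=2^KL^{1/2}/\epsilon$,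
$$\|Tf\|_{K-1}\le\sqrt c\,(1+\epsilon)\|f\|_{K-1}\qquad(f\in X_{K-1}).$$
The square root of $L$, which kept $s_K$ small in Lemma 5, appears here.

**Step 7: the norm of $T$ on $X$.** We descend from $X_{K-1}$ to $X_0$ without loss. Let $B=\sqrt c(1+\epsilon)$, let $k\le K-2$, and suppose $\|Tf\|_{k+1}\le B\|f\|_{k+1}$ on $X_{k+1}$. For $f\in X_k$, $T$ commutes with $1_{Y^k_i}$ because $Y_i^k\in\mathcal A$, so
$$\|Tf\|_k^2=\|Tf\|_{k+1}^2+W_k^2\Big(\sum_i\|T(1_{Y^k_i}f)\|_{k+1}^{r_k}\Big)^{2/r_k}\le B^2\|f\|_k^2.$$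
After finitely many steps $\|T\|_{X\to X}\le B=e^{\epsilon/2}(1+\epsilon)$. With $\rho(n,\epsilon):=\lceil R_K^\nu\rceil$, part 2 is proved. Choosing $\epsilon$ with $e^{\epsilon/2}(1+\epsilon)\le\lambda$ gives the $\lambda$-u.a.p. for every $\lambda>1$. $\square$

## Diagonal sums of positive compact operators

We prove part 3. Let $\mathcal P_k$ be the set of atoms of $\sigma(\omega_0,\dots,\omega_k)$. For a bounded operator $S$ on $X$ let
$$\tau_J(S)=\sum_{B\in\mathcal P_J}\int_BS1_B\,dP.$$
This is the part of $\int S1$ that $S$ keeps inside the atoms of $\mathcal P_J$. For $S=I$ we have $\tau_J(I)=1$ for all $J$. To get a feeling, take the formal sum for a conditional expectation $E_j$ with $J\ge j$: for $B\in\mathcal P_J$ inside $A\in\mathcal P_j$, $\int_BE_j1_B=P(B)^2/P(A)$, so the sum is $\prod_{j<i\le J}q_i^{-2}$, which collapses as soon as $J>j$.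

**Lemma 10.** If $S\ge0$, then $\displaystyle\tau_0(S)\le\tau_J(S)+\sum_{k<J}\frac8{L_k}\sum_{i\in I_k}\int y^k_i\,Sx^k_i\,dP.$

*Proof.* This is Lemma 3 inside each atom. The functions $x^k_i,y^k_i$ are constant on the atoms of $\mathcal P_{k+1}$. Let $B\ne B'$ be atoms of $\mathcal P_{k+1}$ in the same atom of $\mathcal P_k$. They share $\omega_0,\dots,\omega_k$ and differ in $\omega_{k+1}$. For each $l$ there is exactly one $c$ with $h^k_l=c$ on $B\cup B'$. So by (8)
$$\sum_{i\in I_k}x^k_i(B)\,y^k_i(B')=\#\{l:a^k_l=-1\text{ on }B,\ a^k_l=+1\text{ on }B'\}\ge L_k/8.$$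
All numbers $\int_{B'}S1_B\,dP$ are nonnegative, hence
$$\tau_k(S)-\tau_{k+1}(S)=\sum_{A\in\mathcal P_k}\ \sum_{\substack{B\ne B'\\ B,B'\subset A}}\int_{B'}S1_B\,dP\le\frac8{L_k}\sum_i\sum_{B,B'\in\mathcal P_{k+1}}x^k_i(B)y^k_i(B')\int_{B'}S1_B\,dP,$$
where $B,B'$ in the first sum run over atoms of $\mathcal P_{k+1}$. The right side equals $\frac8{L_k}\sum_i\int y^k_iSx^k_i\,dP$. Sum over $k<J$. $\square$

**Lemma 11.** If $S$ is compact, then $\tau_J(S)\to0$ as $J\to\infty$.

*Proof.* *Finite rank.* For $Sf=\phi(f)g$ with $\phi\in X^*$, $g\in X$,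
$$|\tau_J(S)|\le\sum_{B\in\mathcal P_J}|\phi|(1_B)\int_B|g|\,dP\le|\phi|(1)\max_{B\in\mathcal P_J}\int_B|g|\,dP\to0,$$
since $g\in L_1$ and $P(B)=\prod_{j\le J}q_j^{-2}\to0$. Sums of such operators are all finite-rank operators.

*A uniform bound.* For a bounded $U$ and independent uniform signs $\varepsilon_B$, let $\sigma=\sum_{B\in\mathcal P_J}\varepsilon_B1_B$. Taking expectations over the signs kills the off-diagonal terms, so
$$|\tau_J(U)|=\Big|\mathbb E\int\sigma\,U\sigma\,dP\Big|\le\mathbb E\int|U\sigma|\,dP\le\mathbb E\|U\sigma\|\le\sqrt e\,\|U\|,$$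
because $|\sigma|=1$ and so $\|\sigma\|=\|1\|\le\sqrt e$.

*Compact $S$.* Let $\eta>0$, choose a finite $\eta$-net in the image of the unit ball under $S$, and let $F\ne\{0\}$ be a finite-dimensional subspace containing it. By part 2 with $\epsilon=1$ there is a finite-rank $T$ with $T|_F=I_F$ and $\|T\|\le2\sqrt e$. Each $Sx$ with $\|x\|\le1$ is within $\eta$ of a vector fixed by $T$, so $\|TS-S\|\le(2\sqrt e+1)\eta$. Hence $\limsup_J|\tau_J(S)|\le\limsup_J|\tau_J(TS)|+\sqrt e(2\sqrt e+1)\eta=\sqrt e(2\sqrt e+1)\eta$. $\square$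

Let $S$ be positive and compact. By (14), $\sum_k\frac8{L_k}\sum_i\int y^k_iSx^k_i\le\|S\|\sum_kb_k<\infty$, and all terms are nonnegative. Letting $J\to\infty$ in Lemma 10,
$$\tau_0(S)\le\sum_{k\ge0}\frac8{L_k}\sum_{i\in I_k}\int y^k_i\,Sx^k_i\,dP.\tag{19}$$

**Step 1: the identity is not in the closure.** We check that both sides of (19) are continuous in $S$ for uniform convergence on compact sets. The left side is a finite sum of terms $\int_BS1_B\,dP$, hence continuous. On the right omit the indices with $x^k_i=0$ and write the term as $\int\tilde y^k_i\,S\tilde x^k_i\,dP$ with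
$$\tilde x_i^k=2^{-k/2}\frac{x_i^k}{\|x_i^k\|},\qquad\tilde y_i^k=2^{k/2}\frac8{L_k}\|x_i^k\|\,y_i^k.$$
Each level has finitely many indices, so the $\tilde x^k_i$ together with $0$ form a compact set $C$. By (14), $\sum_{k,i}\|\tilde y_i^k\|_*=\sum_k2^{k/2}b_k\le8\sqrt e\sum_k2^{-k/2}<\infty$. The right side therefore converges for every bounded $S$ and is at most $\sup_{x\in C}\|Sx\|\cdot\sum\|\tilde y^k_i\|_*$ in absolute value. Being linear in $S$, it is continuous. Thus (19) holds on the closure of the positive compact operators. For $S=I$ the left side is $\tau_0(I)=1$, and the right side is $0$ because $\int x^k_iy^k_i\,dP=0$. So $I$ is not in this closure.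

**Step 2: the quantitative form.** Given $\lambda\ge1$, we exhibit $F$ and $\delta$. Choose $k_0$ with $\lambda\sum_{k\ge k_0}b_k\le\frac14$, and let
$$F=\operatorname{span}\big(\{1_A:A\in\mathcal P_0\}\cup\{x^k_i:k<k_0,\ i\in I_k\}\big),\qquad\delta=\frac1{4\sqrt e\,(16+q_0^2)}.$$
Suppose $S\ge0$ is compact, $\|S\|\le\lambda$ and $\|Sx-x\|\le\delta\|x\|$ on $F$. Since $\#\mathcal P_0=q_0^2$, $\|1_A\|\le\sqrt e$ and $\int|f|\,dP\le\|f\|$,
$$\tau_0(S)\ge\sum_{A\in\mathcal P_0}\Big(P(A)-\|S1_A-1_A\|\Big)\ge1-q_0^2\,\delta\sqrt e.$$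
For $k<k_0$, orthogonality gives $\int y^k_iSx^k_i\,dP=\int y^k_i(Sx^k_i-x^k_i)\,dP\le\delta\|x^k_i\|\,\|y^k_i\|_*$. For $k\ge k_0$ we use only $\int y^k_iSx^k_i\,dP\le\lambda\|x^k_i\|\,\|y^k_i\|_*$. So the right side of (19) is at most $\delta\sum_{k<k_0}b_k+\lambda\sum_{k\ge k_0}b_k\le16\sqrt e\,\delta+\frac14$. Together,
$$1\le\delta\sqrt e\,(16+q_0^2)+\tfrac14=\tfrac14+\tfrac14,$$
a contradiction. Finite-rank operators are compact, so for no $\lambda$ can there be a function $\varphi$ as in the definition of the positive u.a.p., and $X$ fails it. This completes the proof of Theorem 4. $\blacksquare$
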